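\title{Parsing relational structures into terms built from disjoint unions and quantifier-free operations}

\begin{abstract}
Finite relational structures can be built from structures with at most one element by disjoint unions and unary quantifier-free operations. For every relational signature $\mathcal R$ and every finite set $F$ of such operations we construct a finite set $F'$ of such operations and a deterministic polynomial-time algorithm which, given an $\mathcal R$-structure $S$, either answers correctly that $S$ is not the value of a term over $F$, or outputs a term over $F'$ with value $S$. Terms over a finite signature correspond to recursive bipartitions of the domain in which every cut distinguishes boundedly many classes of tuples. The natural rank function of these cuts is not submodular for relations of arity three or more. We replace it by the ranks of generic contractions of the relations to binary matrices, which are submodular, and a lemma on tensors shows that the two measures bound each other.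
\end{abstract}

\section{The parsing problem}\label{sec:problem}

\subsection{Structures, operations and terms}

All structures are finite, and $[m]=\{1,\dots,m\}$. A \emph{relational signature} $\mathcal R$ is a finite set of relation symbols, each symbol $R$ having an arity $\rho(R)\ge 0$. An \emph{$\mathcal R$-structure} $S=\langle D_S,(R_S)_{R\in\mathcal R}\rangle$ consists of a finite domain $D_S$, possibly empty, and relations $R_S\subseteq D_S^{\rho(R)}$; a nullary relation is a truth value. Structures form a many-sorted algebra $\mathbb{STR}$ whose sorts are the relational signatures: an $\mathcal R$-structure has sort $\mathcal R$. Its operations are named by the following infinite set $F^{\mathrm{QF}}$ of symbols, each with fixed argument sorts and a fixed result sort.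
\begin{itemize}
\item[(i)] \emph{Disjoint unions.} For each pair of sorts $\mathcal R,\mathcal R'$ there is a symbol $\oplus$ with result sort $\mathcal R\cup\mathcal R'$. In $S\oplus S'$ the two domains are made disjoint, and each relation symbol is interpreted as the union of its interpretations in $S$ and $S'$, a symbol missing from one sort being empty on that side.
\item[(ii)] \emph{Unary quantifier-free operations.} Such an operation from sort $\mathcal R$ to sort $\mathcal R'$ is given by a parameterless, noncopying definition scheme with quantifier-free formulas over $\mathcal R$ (equality, $\mathsf{True}$ and $\mathsf{False}$ are allowed): a domain formula $\delta(x)$, a formula $\theta_Q(x_1,\dots,x_{\rho(Q)})$ for each $Q\in\mathcal R'$, and possibly a precondition without variables. It maps $S$ to the $\mathcal R'$-structure whose domain is the set of elements of $S$ satisfying $\delta$ and in which $Q$ holds of those tuples of the new domain that satisfy $\theta_Q$ in $S$. If the precondition fails in $S$, the value is undefined.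
\item[(iii)] \emph{Constants}, denoting the structures with at most one element.
\end{itemize}
A \emph{subsignature} $F$ is a subset of $F^{\mathrm{QF}}$, and $T(F)$ is the set of finite well-sorted terms over $F$. Only terms whose value $\operatorname{val}(t)$ is defined matter. A term $t$ \emph{evaluates to} $S$ if $\operatorname{val}(t)\simeq S$, and $\operatorname{val}(T(F))$ is the class of structures to which some term of $T(F)$ evaluates. The set of symbols occurring in $t$ is $\operatorname{Sig}(t)$, and $|t|$ is the number of occurrences of symbols.

\begin{example}\label{ex:order}
Let $\mathbf c$ be the one-element $\{<\}$-structure with $<$ empty. For $i=1,2$ let $\mathrm{mark}_i$ keep $<$ and add a unary relation $P_i$ defined by $\mathsf{True}$. Let $\mathrm{join}$ map sort $\{<,P_1,P_2\}$ to sort $\{<\}$ by $\theta_<(x,y)=(x<y)\vee(P_1(x)\wedge P_2(y))$. All domain formulas are $\mathsf{True}$. If $S,S'$ are linear orders, then $\mathrm{join}(\mathrm{mark}_1(S)\oplus\mathrm{mark}_2(S'))$ is $S$ followed by $S'$. So five symbols generate all nonempty finite linear orders.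
\end{example}

\subsection{The conjecture and the result}

A term over a fixed finite signature is a tree along which a structure can be processed piece by piece. Recall that counting monadic second-order (CMS) logic extends first-order logic by quantification over subsets of the domain and by atoms saying that the size of a set is congruent to $p$ modulo $q$. We shall use the following known result: for every $\mathcal R$ and every CMS sentence $\varphi$ over $\mathcal R$, one can decide whether $\varphi$ holds in $\operatorname{val}(t)$, for a given $t\in T(F^{\mathrm{QF}})$, by a fixed-parameter linear algorithm with parameter $(\operatorname{Sig}(t),\varphi)$, that is, in time $f(\operatorname{Sig}(t),\varphi)\cdot|t|$ for some function $f$.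

This algorithm needs the term. If only the structure is given, a term has to be found first. It need not lie in $T(F)$ for a prescribed $F$; any term over a signature that does not grow with the input will do. This leads to the following conjecture, posed in \cite{book}.
\begin{quote}
For every relational signature $\mathcal R$ and every finite subsignature $F$ of $F^{\mathrm{QF}}$ one can construct a polynomial-time algorithm that, on input an $\mathcal R$-structure $S$, either answers that no term of $T(F)$ evaluates to $S$, or outputs a term of $T(F^{\mathrm{QF}})$ that evaluates to $S$.
\end{quote}
The output terms are required to lie in $T(F')$ for a finite subsignature $F'$ that is constructible from $\mathcal R$ and $F$ and does not depend on $S$. Without this requirement there is nothing to prove. If $D_S=\{d_1,\dots,d_n\}$, take the disjoint union of $n$ one-element structures, the $i$-th carrying a unary relation $P_i$, and apply the operation that defines $R(x_1,\dots,x_m)$ as the disjunction of the formulas $P_{i_1}(x_1)\wedge\dots\wedge P_{i_m}(x_m)$ over all $(d_{i_1},\dots,d_{i_m})\in R_S$. With the requirement, negative answers cannot be avoided, because no finite signature generates all structures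 with one binary relation (Remark~\ref{rem:count}).

A structure is given by the list of its elements and the lists of its tuples. Polynomial time means deterministic polynomial time for fixed $(\mathcal R,F)$; the exponent may depend on $(\mathcal R,F)$. We prove the conjecture.

\begin{theorem}\label{thm:main}
From $\mathcal R$ and a finite $F\subseteq F^{\mathrm{QF}}$ one can construct a finite $F'\subseteq F^{\mathrm{QF}}$ and a deterministic polynomial-time algorithm which, for every $\mathcal R$-structure $S$, either answers correctly that $S\notin\operatorname{val}(T(F))$, or outputs $t'\in T(F')$ with $\operatorname{val}(t')\simeq S$.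
\end{theorem}

\begin{corollary}\label{cor:cms}
For every $\mathcal R$, every finite $F\subseteq F^{\mathrm{QF}}$ and every CMS sentence $\varphi$ over $\mathcal R$ there is a polynomial-time algorithm which, given only an $\mathcal R$-structure $S$, either reports correctly that $S\notin\operatorname{val}(T(F))$ or decides whether $S\models\varphi$.
\end{corollary}

\begin{proof}
Run the algorithm of Theorem~\ref{thm:main}. If it outputs a term $t'$, run the fixed-parameter linear algorithm on $t'$. Since $\operatorname{Sig}(t')$ is a subset of the fixed finite set $F'$, only finitely many parameters $(\operatorname{Sig}(t'),\varphi)$ occur, so this second step takes time linear in $|t'|$.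
\end{proof}

\subsection{Plan of the proof}

A term splits the domain of its value recursively into two parts, once at each $\oplus$. A subterm influences the rest of the term only through the quantifier-free types of its tuples, and a finite signature has boundedly many types. Section~\ref{sec:terms} turns this into an equivalence: terms over finite signatures correspond to recursive bipartitions in which, for every part $A$, the tuples from $A$ fall into boundedly many classes as seen from outside $A$. The task becomes to find such a recursive bipartition.

Suppose first that all relations are binary. The number of classes of a part $A$ is then the number of distinct rows of an adjacency matrix restricted to $A\times(D_S\setminus A)$. This number is bounded in terms of the rank of the submatrix, and conversely, and the rank is a submodular function of $A$. Submodularity is what the top-down algorithm of Section~\ref{sec:algorithm} needs, so the binary case suggests a positive answer. For ternary relations the corresponding rank is not submodular (Example~\ref{ex:grid}), and this is the difficulty of the problem. Section~\ref{sec:contract} introduces a substitute: each relation is collapsed to square matrices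 over the domain by summing out all positions but two, with indeterminate weights. The resulting function is submodular and is easily bounded by the number of classes. The converse bound is a statement about tensors, proved in Section~\ref{sec:tensor}. Section~\ref{sec:good} replaces the indeterminates by integers so that ranks can be computed. Section~\ref{sec:supp} draws further consequences: a classification of the classes of structures generated by finite signatures, a normal form for terms, and a randomized fixed-parameter algorithm.

Throughout, $\mathcal R$ is fixed, $S$ is an $\mathcal R$-structure, $D=D_S$, $n=|D|$, and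
\[
m_0=\max\Bigl(2,\ \max_{R\in\mathcal R}\rho(R)\Bigr),\qquad \ell=\sum_{R\in\mathcal R,\ \rho(R)\ge2}\rho(R)\bigl(\rho(R)-1\bigr).
\]

\section{Terms and decompositions}\label{sec:terms}

A \emph{decomposition} of a finite nonempty set $D$ is a rooted tree with leaf set $D$ in which every node other than a leaf has exactly two children. For a node $u$, the \emph{node set} $A_u\subseteq D$ is the set of leaves below or equal to $u$. Equivalently, start from $D$ and split every set with at least two elements into two nonempty parts, until only singletons remain. There are $n-1$ splits and $2n-1$ nodes.

For a finite index set $I$, a tuple $\bar a\in A^I$ is a map $I\to A$; the set $A^\emptyset$ has one element, even if $A=\emptyset$. If $I\cap J=\emptyset$, then $(\bar a,\bar b)$ is the tuple indexed by $I\cup J$ that combines $\bar a\in A^I$ and $\bar b\in B^J$.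

\begin{definition}\label{def:cut}
Let $A\subseteq D$, $B=D\setminus A$, $R\in\mathcal R$, $\emptyset\ne I\subseteq[\rho(R)]$ and $J=[\rho(R)]\setminus I$. The \emph{cut matrix} $N^A_{R,I}$ has rows $A^I$, columns $B^J$, and entry $1$ at $(\bar a,\bar b)$ if $(\bar a,\bar b)\in R_S$, and $0$ otherwise. Two tuples of $A^I$ are \emph{equivalent} if their rows are equal; the equivalence classes are the \emph{row classes} of $N^A_{R,I}$. The \emph{index} $\operatorname{ix}(A)$ is the maximum of $1$ and of the numbers of row classes of the matrices $N^A_{R,I}$ with $R\in\mathcal R$ and $\emptyset\ne I\subsetneq[\rho(R)]$. For $S$ nonempty, $\operatorname{ix}(S)$ is the minimum over all decompositions of $D$ of $\max_u\operatorname{ix}(A_u)$.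
\end{definition}

Thus $\operatorname{ix}(A)$ counts how many kinds of partial tuples from $A$ the elements outside $A$ can tell apart. The set $I=[\rho(R)]$ is left out because $N^A_{R,[\rho(R)]}$ has a single column, which records whether a tuple over $A$ belongs to $R_S$; it has at most two row classes.

In the linear order on $[2r]$, an element outside an interval $A$ is below all of $A$ or above all of $A$, so $\operatorname{ix}(A)=1$, and splitting intervals into intervals shows that the order has index $1$. For the set $A$ of even numbers, the row of $2i$ in $N^A_{<,\{1\}}$ has $r-i$ ones, so $\operatorname{ix}(A)=r$. A small index is therefore a property of well-chosen decompositions only.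

The \emph{type} of a tuple $(a_1,\dots,a_i)$ in a structure of sort $\mathcal Q$ is the set of atomic formulas over $\mathcal Q$ in the variables $x_1,\dots,x_i$, including equalities and nullary atoms, that it satisfies. There are $i^2$ equalities and $i^{\rho(Q)}$ atoms with symbol $Q$. For a finite subsignature $F$ let $k_F$ be the maximum of $1$ and of the numbers $2^{\,i^2+\sum_{Q\in\mathcal Q}i^{\rho(Q)}}$, where $\mathcal Q$ ranges over the result sorts of the symbols of $F$ and $1\le i\le\max_{R\in\mathcal R}\rho(R)$. Then $k_F$ bounds the number of types of $i$-tuples over these sorts. This is the only use of the finiteness of $F$.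

\begin{lemma}\label{lem:term-to-dec}
If $S\in\operatorname{val}(T(F))$ and $D\neq\emptyset$, then $\operatorname{ix}(S)\le k_F$.
\end{lemma}

\begin{proof}
Let $t\in T(F)$ evaluate to $S$. View $t$ as a rooted tree whose nodes are the occurrences of symbols, and let $t_u$ be the subterm at node $u$. We realize its value $S_u$ concretely. A leaf $u$ that denotes a one-element structure gets the domain $\{u\}$. At a node $\oplus$ the domains of the two arguments consist of leaves of different subtrees, so they are already disjoint. A unary operation is noncopying, so it keeps a subset of the domain of its argument. Hence the domain of $S_u$ is a set of leaves below $u$. Identify $S$ with $S_{\mathrm{root}}$ and let $A_u$ be the set of elements of $D$ below or equal to $u$. An element that survives to the root survives at every node on the way, so $A_u\subseteq D_{S_u}$.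

\emph{Claim.} If $\bar a,\bar a'\in A_u^i$ with $i\ge1$ have the same type in $S_u$, and $\bar b$ is a tuple over $D\setminus A_u$, then $(\bar a,\bar b)$ and $(\bar a',\bar b)$ have the same type in $S$.

For $v$ on the path from $u$ to the root let $\bar b_v$ be the subtuple of those entries of $\bar b$ that lie in $A_v$. We show, going up the path, that $(\bar a,\bar b_v)$ and $(\bar a',\bar b_v)$ have the same type in $S_v$. For $v=u$ the tuple $\bar b_u$ is empty and this is the hypothesis; for the root it is the claim. Let $v$ be above $u$ and let $v'$ be its child on the path.

If $v$ is a unary operation, then $A_v=A_{v'}$ and $\bar b_v=\bar b_{v'}$. An atom $Q(x_{i_1},\dots,x_{i_\rho})$ holds of a tuple in $S_v$ if and only if $\theta_Q(x_{i_1},\dots,x_{i_\rho})$ holds of it in $S_{v'}$. As $\theta_Q$ is quantifier-free, this is a Boolean combination of atoms in the same variables, so it is decided by the type of the tuple in $S_{v'}$. Equalities do not change.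

If $v$ is a disjoint union with other child $v''$, then $\bar b_v$ consists of $\bar b_{v'}$ and of entries in $S_{v''}$. Consider an atom. If it has variables interpreted on both sides, it is false for both tuples. If all its variables are interpreted in $S_{v'}$, it is evaluated in $S_{v'}$ (it is false if its relation symbol is not in the sort of $S_{v'}$), where the two types agree. If all its variables are interpreted in $S_{v''}$, the two tuples give them the same values. A nullary atom does not depend on the tuple. This proves the claim.

By the claim, tuples of $A_u^I$ with the same type in $S_u$ have the same row in $N^{A_u}_{R,I}$. The sort of $S_u$ is the result sort of a symbol of $F$, so $\operatorname{ix}(A_u)\le k_F$ for every node $u$ of $t$.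

The tree $t$ itself has unary nodes and leaves that are empty or get deleted, so it remains to extract a decomposition. Let $\mathcal L$ be the family of nonempty sets $A_u$. It contains $D$. Let $X\in\mathcal L$ with $|X|\ge2$, and choose $u$ with $A_u=X$ such that no node strictly below $u$ has this set. Then $u$ is not a constant, since $|X|\ge2$, and not a unary operation, since its child would have the same set. So $u$ is a disjoint union and $X$ is the disjoint union of the sets of its two children. Neither is empty, for otherwise the other would be $X$. Starting from $D$ and splitting in this way gives a decomposition with all node sets in $\mathcal L$.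
\end{proof}

For the converse we build, for each node $u$ of a given decomposition, a structure with domain $A_u$ that stores for each tuple the number of its row class. The point to check is that the class of a tuple at a node is determined by the classes of its two halves at the children; a quantifier-free operation chosen from a finite list can then compute it. The classes for $I=[\rho(R)]$ are stored too, since they hold the relation $R_S$ itself.

\begin{lemma}\label{lem:dec-to-term}
For every $K\ge2$ there is a finite $F'_{\mathcal R,K}\subseteq F^{\mathrm{QF}}$, constructible from $\mathcal R$ and $K$, with the following properties. It contains all empty $\mathcal R$-structures as constants, it has a single symbol $\oplus$, and all its unary operations have the domain formula $\mathsf{True}$. Given a nonempty $S$ and a decomposition of $D$ with $\operatorname{ix}(A_u)\le K$ for all nodes $u$, one can compute a term $t'\in T(F'_{\mathcal R,K})$ with $|t'|=5n-3$ that evaluates to $S$, in time $f_0(\mathcal R,K)\cdot(n+2)^{O(m_0)}$ with $f_0$ computable and an absolute $O$-constant.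
\end{lemma}

\begin{proof}
Let $\mathcal C$ be the signature with a new symbol $C_{R,I,j}$ of arity $|I|$ for all $R\in\mathcal R$, $\emptyset\ne I\subseteq[\rho(R)]$ and $j\in[K]$; its arguments are indexed by $I$ in increasing order. Let $\mathcal C^1,\mathcal C^2$ be disjoint copies of $\mathcal C$, with symbols $C^1_{R,I,j}$ and $C^2_{R,I,j}$, and let $P_1,P_2$ be new unary symbols. The signature $F'_{\mathcal R,K}$ consists of:
\begin{itemize}
\item the empty $\mathcal R$-structures (one for each choice of truth values of the nullary symbols), and the one-element $\mathcal C$-structure $\mathbf c$ in which every $C_{R,I,1}$ is full and every $C_{R,I,j}$ with $j\ne1$ is empty;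
\item for $i=1,2$, the operation $\mathrm{rel}_i$ from $\mathcal C$ to $\mathcal C^i\cup\{P_i\}$ that renames each symbol to its copy and defines $P_i(x)$ by $\mathsf{True}$;
\item the symbol $\oplus$ with argument sorts $\mathcal C^1\cup\{P_1\}$ and $\mathcal C^2\cup\{P_2\}$;
\item operations $h_\gamma$ from $\mathcal C^1\cup\mathcal C^2\cup\{P_1,P_2\}$ to $\mathcal C$, one for each family $\gamma$ of maps $\gamma_{R,I_1,I_2}\colon[K]\times[K]\to[K]$ indexed by $R\in\mathcal R$ and disjoint $I_1,I_2\subseteq[\rho(R)]$ with $I_1\cup I_2\ne\emptyset$; the operation $h_\gamma$ defines $C_{R,I,j}(x_s)_{s\in I}$ by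
\[
\bigvee_{I=I_1\sqcup I_2}\Bigl(\bigwedge_{s\in I_1}P_1(x_s)\wedge\bigwedge_{s\in I_2}P_2(x_s)\wedge\bigvee_{\gamma_{R,I_1,I_2}(j_1,j_2)=j}C^1_{R,I_1,j_1}(x_s)_{s\in I_1}\wedge C^2_{R,I_2,j_2}(x_s)_{s\in I_2}\Bigr),
\]
where for an empty $I_i$ the argument $j_i$ of $\gamma_{R,I_1,I_2}$ and the conjunct $C^i_{R,I_i,j_i}$ are omitted;
\item operations $g$ from $\mathcal C$ to $\mathcal R$, one for each choice of a set $E_R\subseteq[K]$ for every $R$ of positive arity and of a truth value for every nullary $R$; the operation $g$ defines $R(\bar x)$ by $\bigvee_{j\in E_R}C_{R,[\rho(R)],j}(\bar x)$ in the first case and by the chosen truth value in the second.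
\end{itemize}
This set is finite and constructible.

Let a decomposition be given. For each node $u$ and each pair $(R,I)$ with $\emptyset\ne I\subseteq[\rho(R)]$, number the row classes of $N^{A_u}_{R,I}$ injectively by elements of $[K]$. This is possible for $I\ne[\rho(R)]$ by hypothesis and for $I=[\rho(R)]$ because $K\ge2$. At a leaf, $A_u^I$ has one element, and we give its class the number $1$. Let $S_u$ be the $\mathcal C$-structure with domain $A_u$ in which $C_{R,I,j}$ is the class with number $j$, or empty if there is none. At a leaf $S_u\simeq\mathbf c$.

Let $u$ have children $v_1,v_2$, fix $R$ and $I=I_1\sqcup I_2\neq\emptyset$, put $J=[\rho(R)]\setminus I$, and let $\bar a_i,\bar a_i'\in A_{v_i}^{I_i}$ be equivalent for $N^{A_{v_i}}_{R,I_i}$ whenever $I_i\neq\emptyset$. For $\bar b\in(D\setminus A_u)^J$, the tuple $(\bar a_2,\bar b)$ has its entries in $D\setminus A_{v_1}$, so it is a column of $N^{A_{v_1}}_{R,I_1}$, and the tuple $(\bar a_1',\bar b)$ is a column of $N^{A_{v_2}}_{R,I_2}$. Therefore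
\[
(\bar a_1,\bar a_2,\bar b)\in R_S\iff(\bar a_1',\bar a_2,\bar b)\in R_S\iff(\bar a_1',\bar a_2',\bar b)\in R_S,
\]
where a step with $I_i=\emptyset$ changes nothing. So $(\bar a_1,\bar a_2)$ and $(\bar a_1',\bar a_2')$ are equivalent for $N^{A_u}_{R,I}$. Hence we may define $\gamma_{R,I_1,I_2}(j_1,j_2)$ as the number at $u$ of the class of $(\bar a_1,\bar a_2)$, for any $\bar a_i$ in class $j_i$ at $v_i$, and as $1$ if one of these classes does not exist. For a tuple $\bar a\in A_u^I$, exactly one partition $I=I_1\sqcup I_2$ satisfies the conditions on $P_1,P_2$ in the formula above, and exactly one pair $(j_1,j_2)$ satisfies the conditions on $C^1,C^2$. So the formula for $C_{R,I,j}$ holds of $\bar a$ exactly when $j$ is the number of its class at $u$, which means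
\[
S_u=h_\gamma\bigl(\mathrm{rel}_1(S_{v_1})\oplus\mathrm{rel}_2(S_{v_2})\bigr).
\]
At the root, two tuples in the same class of $N^{D}_{R,[\rho(R)]}$ are both in $R_S$ or both outside. Let $E_R$ be the set of numbers of classes contained in $R_S$, and take the truth values of the nullary symbols from $S$; then $S=g(S_{\mathrm{root}})$.

The term has one symbol for each of the $n$ leaves, four for each of the $n-1$ inner nodes, and $g$. At each of the $2n-1$ nodes and for each pair $(R,I)$, the classes are found by comparing the rows of a matrix with at most $n^{m_0}$ rows and $n^{m_0}$ columns, and $\gamma$ is filled in by running through the tuples of $A_u^I$. The number of pairs $(R,I)$ and the size of the description of a symbol depend only on $\mathcal R$ and $K$.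
\end{proof}

By these two lemmas, Theorem~\ref{thm:main} reduces to the following task: given $S$, either find a decomposition whose index is bounded in terms of $(\mathcal R,F)$, or conclude that $\operatorname{ix}(S)>k_F$.

\section{A submodular measure of cuts}\label{sec:contract}

A function $f$ on the subsets of $D$ is \emph{submodular} if $f(X\cup Y)+f(X\cap Y)\le f(X)+f(Y)$ for all $X,Y$, and \emph{symmetric} if $f(X)=f(D\setminus X)$ for all $X$. If $f$ is submodular and $f(\emptyset)=0$, then $f(X\cup Y)\le f(X)+f(Y)$ for disjoint $X,Y$. We look for a symmetric submodular function that is bounded in terms of $\operatorname{ix}$ and conversely. For a matrix $M$, the submatrix with rows $X$ and columns $Y$ is $M[X\times Y]$; a matrix without rows or without columns has rank $0$. The rank is the largest size of a nonzero minor, so it does not change under field extension.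

\subsection{Ranks of cut matrices}

\begin{lemma}\label{lem:01}
A $0/1$ matrix with rank $r$ over $\mathbb Q$ and $k$ distinct rows satisfies $r\le k\le 2^r$.
\end{lemma}

\begin{proof}
The $k$ distinct rows span the row space. Conversely, every column is a linear combination of $r$ basis columns, so a row is determined by its $r$ entries in these columns, each of which is $0$ or $1$.
\end{proof}

\begin{lemma}\label{lem:cutrank}
Let $M$ be a $D\times D$ matrix over a field $\mathbb F$. Then $r(X)=\operatorname{rank}M[X\times(D\setminus X)]$ is submodular.
\end{lemma}

\begin{proof}
For $X\subseteq D$ let $W_X\subseteq\mathbb F^D$ be spanned by the rows of $M$ with index in $X$ and the unit vectors $e_x$ with $x\in X$. Passing to the quotient by the span of these unit vectors deletes the coordinates in $X$ and turns the rows into the rows of $M[X\times(D\setminus X)]$. So $\dim W_X=r(X)+|X|$. We have $W_{X\cup Y}=W_X+W_Y$ and $W_{X\cap Y}\subseteq W_X\cap W_Y$, hence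
\[
\dim W_{X\cup Y}+\dim W_{X\cap Y}\le\dim(W_X+W_Y)+\dim(W_X\cap W_Y)=\dim W_X+\dim W_Y .
\]
Subtract $|X\cup Y|+|X\cap Y|=|X|+|Y|$.
\end{proof}

By Lemma~\ref{lem:01}, the first candidate is $\nu(A)=\sum_{R}\sum_{\emptyset\ne I\subsetneq[\rho(R)]}\operatorname{rank}N^A_{R,I}$. It is symmetric, because $N^{D\setminus A}_{R,J}$ is the transpose of $N^A_{R,I}$ for complementary $I,J$. For a binary $R$ with adjacency matrix $M$, the two cut matrices are $M[A\times B]$ and $M^{\mathsf T}[A\times B]$ with $B=D\setminus A$, so $\nu$ is submodular when all arities are at most two. In arity three the rows of $N^A_{R,\{2,3\}}$ are pairs, and merging two sets creates rows that existed for neither of them.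

\begin{example}\label{ex:grid}
Let $m\ge3$, $r\ge1$, and let $R$ have arity $m$. Let $f$ range over the $r^{m-1}$ maps $\{2,\dots,m\}\to[r]$. The $\{R\}$-structure $G_{m,r}$ has domain $A\sqcup B$, where $A=\{a_f\}$ has one element for each $f$, $B=B_2\sqcup\dots\sqcup B_m$ and $B_s=\{b_{s,1},\dots,b_{s,r}\}$; its tuples are $(a_f,b_{2,f(2)},\dots,b_{m,f(m)})$. One may think of $A$ as the cells of a grid and of $B$ as their coordinates. Every tuple has exactly its first entry in $A$, so $N^A_{R,\{1\}}$ is the only nonzero cut matrix of $A$. Its rows are distinct unit vectors, hence
\[
\nu(B)=\nu(A)=\operatorname{rank}N^A_{R,\{1\}}=r^{m-1}.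
\]
The only nonzero cut matrix of $B_s$ is $N^{B_s}_{R,\{s\}}$. Its $r$ rows are nonzero and have disjoint supports, because $a_f$ determines $f(s)$. So $\nu(B_s)=r$. For $m=3$ and $r=3$ we get $\nu(B_2\cup B_3)=9>6=\nu(B_2)+\nu(B_3)$, and $\nu$ is not submodular. The example also shows what any substitute must lose: if $g\le c\,\nu$ and $g$ is subadditive on disjoint sets, then $g(B)\le2cr$ in $G_{3,r}$, while $\nu(B)=r^2$.
\end{example}

\subsection{Contracted matrices}

Lemma~\ref{lem:cutrank} applies to matrices whose rows and columns are single elements and which do not depend on the cut. We produce such matrices from $R$ by keeping two positions $p,q$ and summing over the entries in the other positions. To lose no information, an entry $c$ in position $s$ is weighted by its own variable.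

Let $n\ge1$ and let $z=(z^{(s)}_c)_{s\in[m_0],\,c\in D}$ be commuting variables. A \emph{triple} is $(R,p,q)$ with $R\in\mathcal R$ of arity $m\ge2$ and $p\neq q$ in $[m]$; the pair $(p,q)$ is ordered, so there are $\ell$ triples. The \emph{contracted matrix} of a triple is the $D\times D$ matrix
\[
M_{R,p,q}(x,y)=\sum_{\substack{\bar d\in R_S\\ d_p=x,\ d_q=y}}\ \ \prod_{s\in[m]\setminus\{p,q\}}z^{(s)}_{d_s}\ \in\ \mathbb Z[z].
\]
For binary $R$ the product is empty, and $M_{R,1,2}$ is the adjacency matrix. An \emph{assignment} $\tau$ gives a rational value $\tau^{(s)}_c$ to each variable. For disjoint $X,Y\subseteq D$ and for $A\subseteq D$ put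
\[
\kappa_\tau(X,Y)=\sum_{(R,p,q)}\operatorname{rank}M_{R,p,q}(\tau)[X\times Y],\qquad\lambda_\tau(A)=\kappa_\tau(A,D\setminus A).
\]
Let $\kappa^*$ and $\lambda^*$ be defined in the same way with the ranks of the matrices $M_{R,p,q}[X\times Y]$ over the field $\mathbb Q(z)$. The function $\lambda^*$ is the canonical measure; the functions $\lambda_\tau$ are the ones we compute with.

\begin{lemma}\label{lem:submod}
Let $(\kappa,\lambda)$ be $(\kappa_\tau,\lambda_\tau)$ for an arbitrary assignment $\tau$, or $(\kappa^*,\lambda^*)$.
\begin{itemize}
\item[(a)] $\kappa(X,Y)=\kappa(Y,X)$; $\kappa$ is monotone and subadditive in each argument; $\kappa(\{v\},Y)\le\ell$.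
\item[(b)] $\lambda$ is symmetric and submodular, $\lambda(\emptyset)=\lambda(D)=0$, $\lambda(\{v\})\le\ell$, and $0\le\lambda\le\ell n$.
\end{itemize}
\end{lemma}

\begin{proof}
Since $M_{R,q,p}=M_{R,p,q}^{\mathsf T}$, the summand of $(R,p,q)$ in $\kappa(X,Y)$ equals the summand of $(R,q,p)$ in $\kappa(Y,X)$; this is why ordered pairs are used. Symmetry of $\kappa$ and of $\lambda$ follows. A submatrix has at most the rank of the matrix, which is monotonicity. The row space of $M[(X\cup X')\times Y]$ is the sum of the row spaces of $M[X\times Y]$ and $M[X'\times Y]$, which gives $\kappa(X\cup X',Y)\le\kappa(X,Y)+\kappa(X',Y)$; the second argument follows by symmetry. Each of the $\ell$ summands is at most the number of rows, which gives the bounds $\ell$, $0$ and $\ell n$. Finally $\lambda$ is a sum of functions that are submodular by Lemma~\ref{lem:cutrank}.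
\end{proof}

The weights are products of one factor per position. This makes each contracted matrix, restricted to a cut, a sum of cut matrices multiplied on the left and on the right, whatever the values of the variables.

\begin{lemma}\label{lem:upper}
For every $A\subseteq D$ and every assignment $\tau$, both $\lambda_\tau(A)$ and $\lambda^*(A)$ are at most $\ell\,2^{m_0-2}\operatorname{ix}(A)$.
\end{lemma}

\begin{proof}
Let $B=D\setminus A$ and fix a triple $(R,p,q)$ with $\rho(R)=m$. A tuple $\bar d\in R_S$ contributing to $M_{R,p,q}[A\times B]$ has $d_p\in A$ and $d_q\in B$. Group the tuples by the set $I=\{s:d_s\in A\}$. It contains $p$ and not $q$, so it is nonempty and proper, and there are $2^{m-2}$ possibilities. With $J=[m]\setminus I$, the group of $I$ contributes the matrix product $\Phi\,N^A_{R,I}\,\Psi$, where $\Phi$ has rows $A$ and columns $A^I$, $\Psi$ has rows $B^J$ and columns $B$, and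
\[
\Phi(a,\bar a)=\begin{cases}\prod_{s\in I\setminus\{p\}}z^{(s)}_{a_s}&\text{if }a_p=a,\\ 0&\text{otherwise,}\end{cases}\qquad
\Psi(\bar b,b)=\begin{cases}\prod_{s\in J\setminus\{q\}}z^{(s)}_{b_s}&\text{if }b_q=b,\\ 0&\text{otherwise.}\end{cases}
\]
Over $\mathbb Q(z)$, and over $\mathbb Q$ after substituting $\tau$, this product has rank at most $\operatorname{rank}N^A_{R,I}\le\operatorname{ix}(A)$ by Lemma~\ref{lem:01}. Sum over the $2^{m-2}\le2^{m_0-2}$ sets $I$ and the $\ell$ triples.
\end{proof}

\begin{example}\label{ex:grid2}
In $G_{m,r}$ the matrix $M_{R,p,q}[A\times B]$ is zero unless $p=1$, since only first entries lie in $A$. For $p=1$ and $q\ge2$, the row of $a_f$ is the monomial $\prod_{s\ne1,q}z^{(s)}_{b_{s,f(s)}}$ times the unit vector of $b_{q,f(q)}$. The row space is spanned by the $r$ unit vectors of $B_q$, so the rank is $r$ and $\lambda^*(A)=(m-1)r$, against $\operatorname{rank}N^A_{R,\{1\}}=r^{m-1}$.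
\end{example}

So contraction does lose something. The next section shows that the loss is bounded.

\section{From binary contractions back to cut matrices}\label{sec:tensor}

In this section vector spaces are finite-dimensional over $\mathbb Q$, and tensor factors are reordered without comment. An element $M\in U\otimes V$ is a matrix once bases are chosen. Its \emph{rank} is the rank of that matrix; it is subadditive, and it is at most $\dim U'$ if $M\in U'\otimes V$ and at most $\dim V'$ if $M\in U\otimes V'$. For $T\in\bigotimes_{i\in I}U_i\otimes\bigotimes_{j\in J}V_j$, the \emph{$I|J$-rank} of $T$ is its rank as an element of $\bigl(\bigotimes_IU_i\bigr)\otimes\bigl(\bigotimes_JV_j\bigr)$, that is, the rank of its flattening. The \emph{contraction} of $T$ by a linear functional $\varphi$ on one factor is the image of $T$ under $\varphi\otimes\mathrm{id}$; it lies in the product of the other factors and depends linearly on $\varphi$. If $v_1,\dots,v_k$ is a basis of that factor and $T=\sum_iv_i\otimes T_i$, then the \emph{slices} $T_i$ are the contractions by the dual basis.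

\begin{proposition}\label{prop:tensor}
Let $I,J$ be disjoint nonempty finite sets and $T\in\bigotimes_{i\in I}U_i\otimes\bigotimes_{j\in J}V_j$. Suppose that for all $p\in I$, $q\in J$ and all choices of one functional on each factor other than $U_p$ and $V_q$, the resulting contraction of $T$ in $U_p\otimes V_q$ has rank at most $w$. Then the $I|J$-rank of $T$ is at most $(w+1)^{2^{|I|+|J|-2}}-1$.
\end{proposition}

Two examples in $U\otimes V_1\otimes V_2$, with $I=\{U\}$ and with linearly independent families $(u_i)$, $(v_i)$, $(v_i')$ of size $r$, show how the hypotheses are needed. The tensor $\sum_iu_i\otimes v_i\otimes v_1'$ has $U|V_1V_2$-rank $r$, and its contractions along $V_1$ have rank at most $1$; only the contractions along $V_2$ see the rank. So all pairs $(p,q)$ are needed. The tensor $\sum_iu_i\otimes v_i\otimes v_i'$, where $(v_i)$ and $(v'_i)$ are bases, also has rank $r$, while all its slices along $V_1$ and along $V_2$ have rank $1$. So slices are not enough; all functionals are needed. Their role is to provide a whole linear space of matrices of low rank, and such a space has a common shape.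

\begin{lemma}\label{lem:compress}
Let $\mathcal L\subseteq U\otimes V$ be a linear subspace all of whose elements have rank at most $\beta$. Then there are subspaces $U_0\subseteq U$ and $V_0\subseteq V$ of dimension at most $\beta$ with $\mathcal L\subseteq U_0\otimes V+U\otimes V_0$.
\end{lemma}

\begin{proof}
Let $M_0\in\mathcal L$ have the maximal rank $s\le\beta$, and choose bases of $U$ and $V$ in which $M_0=\left(\begin{smallmatrix}I_s&0\\0&0\end{smallmatrix}\right)$. Write an arbitrary $M\in\mathcal L$ in the same block form $\left(\begin{smallmatrix}M_{11}&M_{12}\\M_{21}&M_{22}\end{smallmatrix}\right)$. Let $c$ be an entry of $M_{22}$, let $y$ be the row of $M_{21}$ in the same row, and $x$ the column of $M_{12}$ in the same column. For every $\varepsilon\in\mathbb Q$ the matrix $M_0+\varepsilon M$ lies in $\mathcal L$ and has rank at most $s$, so the following minor of size $s+1$ vanishes: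
\[
\det\begin{pmatrix}I_s+\varepsilon M_{11}&\varepsilon x\\ \varepsilon y&\varepsilon c\end{pmatrix}=\varepsilon\det\begin{pmatrix}I_s+\varepsilon M_{11}&\varepsilon x\\ y&c\end{pmatrix}.
\]
As $\mathbb Q$ is infinite, the last determinant is the zero polynomial in $\varepsilon$. Its value at $\varepsilon=0$ is $c$. Hence $M_{22}=0$ for all $M\in\mathcal L$: every element of $\mathcal L$ is supported on the first $s$ rows and the first $s$ columns. Let $U_0$ and $V_0$ be spanned by the first $s$ basis vectors.
\end{proof}

\subsection*{Three factors}
The method is visible for $T\in U\otimes V_1\otimes V_2$, the case of a cut matrix $N^A_{R,\{1\}}$ of a ternary relation. The flattening has a row for each basis vector $a$ of $U$ and a column for each pair $(i,j)$ of basis vectors of $V_1$ and $V_2$; call its entries $T(a;i,j)$. The contractions along $V_1$ form a space of matrices in $U\otimes V_2$ of rank at most $w$. Lemma~\ref{lem:compress} gives $U_1\subseteq U$ and $E_1\subseteq V_2$ of dimension at most $w$ such that all of them lie in $U_1\otimes V_2+U\otimes E_1$. The contractions along $V_2$ give $U_2\subseteq U$ and $E_2\subseteq V_1$ in the same way. Choose a basis of $U$ that starts with a basis of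 $U_1+U_2$, a basis of $V_1$ that starts with a basis of $E_2$, and a basis of $V_2$ that starts with a basis of $E_1$. Set aside the at most $2w$ rows that belong to $U_1+U_2$. In any other row $a$, the slice $T(\cdot\,;i,\cdot)$ has zero entries outside $E_1$, so $T(a;i,j)=0$ for $j>\dim E_1$; the slice $T(\cdot\,;\cdot\,,j)$ has zero entries outside $E_2$, so $T(a;i,j)=0$ for $i>\dim E_2$. These rows are thus supported on at most $w^2$ columns, and the rank is at most $2w+w^2=(w+1)^2-1$. The term $w^2$ is real: for the tensor of $G_{3,r}$, every contraction has at most $r$ nonzero columns, so $w=r$ is admissible, and the rank is $r^2$.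

\subsection*{More factors}
With further factors, collected in a space $Y$, the same argument yields $E_1\subseteq V_2\otimes Y$ and $E_2\subseteq V_1\otimes Y$. These subspaces share the factor $Y$, and bases adapted to both are no longer at hand. The count of $w^2$ columns is replaced by the following bound.

\begin{lemma}\label{lem:intersect}
Let $E_1\subseteq V_2\otimes Y$ and $E_2\subseteq V_1\otimes Y$ be subspaces, and let $E_{12}=(V_1\otimes E_1)\cap(V_2\otimes E_2)$ inside $V_1\otimes V_2\otimes Y$. Then $\dim E_{12}\le\dim E_1\cdot\dim E_2$.
\end{lemma}

\begin{proof}
For $\varphi\in V_2^*$ let $c_\varphi\colon V_2\otimes Y\to Y$ be the contraction by $\varphi$. A nonzero element of $V_2\otimes Y$ has a nonzero slice, so some $c_\varphi$ does not kill it. Choose $\varphi_1,\varphi_2,\dots$ one at a time, each strictly shrinking the common kernel in $E_1$ of the maps chosen so far. After $d\le\dim E_1$ steps the map $(c_{\varphi_1},\dots,c_{\varphi_d})\colon E_1\to Y^d$ is injective. Tensoring with the identity of $V_1$ preserves injectivity, so contraction along $V_2$ by $\varphi_1,\dots,\varphi_d$ defines an injective map $V_1\otimes E_1\to(V_1\otimes Y)^d$. Contracting an element $\sum_kv_k\otimes e_k$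 of $V_2\otimes E_2$ by $\varphi_i$ gives $\sum_k\varphi_i(v_k)e_k\in E_2$. So the map embeds $E_{12}$ into $E_2^{\,d}$, which has dimension at most $\dim E_1\cdot\dim E_2$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:tensor}]
Put $\beta_e=(w+1)^{2^{e-2}}-1$, so that $\beta_2=w$ and $\beta_{e}=(\beta_{e-1}+1)^2-1=\beta_{e-1}^2+2\beta_{e-1}$. We use induction on $e=|I|+|J|$. For $e=2$ there is nothing to contract and the hypothesis is the conclusion. Let $e\ge3$. Hypothesis and conclusion are symmetric in $I$ and $J$, so we may assume $|J|\ge2$ and name two elements of $J$ as $1$ and $2$. Let $U=\bigotimes_IU_i$, $Y=\bigotimes_{J\setminus\{1,2\}}V_j$ (which is $\mathbb Q$ if $|J|=2$), $V=V_1\otimes V_2\otimes Y$ and $\beta=\beta_{e-1}$.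

A contraction of $T$ by a functional on $V_1$ satisfies the hypothesis for $I$ and $J\setminus\{1\}$, because its further contractions are contractions of $T$. By induction it has rank at most $\beta$ in $U\otimes(V_2\otimes Y)$. These contractions form a linear space, so Lemma~\ref{lem:compress} gives $U_1\subseteq U$ and $E_1\subseteq V_2\otimes Y$ of dimension at most $\beta$ such that all of them lie in $U_1\otimes(V_2\otimes Y)+U\otimes E_1$. In particular the slices of $T$ along $V_1$ do, so $T\in U_1\otimes V+U\otimes(V_1\otimes E_1)$. Exchanging the names $1$ and $2$ gives $U_2\subseteq U$ and $E_2\subseteq V_1\otimes Y$ of dimension at most $\beta$ with $T\in U_2\otimes V+U\otimes(V_2\otimes E_2)$.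

Choose a basis $u_1,\dots,u_k$ of $U$ whose first $k_0\le2\beta$ vectors span $U_1+U_2$, and write $T=\sum_au_a\otimes T_a$ with $T_a\in V$. For $a>k_0$, the coordinate functional of $u_a$ vanishes on $U_1$ and on $U_2$, so the two memberships give $T_a\in V_1\otimes E_1$ and $T_a\in V_2\otimes E_2$, that is, $T_a\in E_{12}$. Hence $T\in(U_1+U_2)\otimes V+U\otimes E_{12}$, and by Lemma~\ref{lem:intersect} the rank of $T$ is at most $2\beta+\beta^2=\beta_e$.
\end{proof}

We now translate back. The variables $z^{(s)}_c$ are independent for different positions $s$ and elements $c$, so suitable substitutions realize every contraction of every cut matrix: zeros select the positions that lie in $A$, and the remaining values are the functionals.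

\begin{proposition}\label{prop:converse}
Let $A\subseteq D$, $B=D\setminus A$, $w\ge0$, and suppose that $M_{R,p,q}[A\times B]$ has rank at most $w$ over $\mathbb Q(z)$ for every triple $(R,p,q)$; this holds if $\lambda^*(A)\le w$. Then $\operatorname{rank}N^A_{R,I}\le(w+1)^{2^{\rho(R)-2}}-1$ for all $R\in\mathcal R$ and $\emptyset\ne I\subsetneq[\rho(R)]$, and $\operatorname{ix}(A)\le2^{(w+1)^{2^{m_0-2}}-1}$.
\end{proposition}

\begin{proof}
Let $m=\rho(R)$, so $m\ge2$, and $J=[m]\setminus I$. Let $T\in(\mathbb Q^A)^{\otimes I}\otimes(\mathbb Q^B)^{\otimes J}$ be the tensor whose coordinate at $(\bar a,\bar b)\in A^I\times B^J$ is $N^A_{R,I}(\bar a,\bar b)$; its $I|J$-rank is the rank of $N^A_{R,I}$. Fix $p\in I$, $q\in J$, and functionals $\varphi_s$ on $\mathbb Q^A$ for $s\in I\setminus\{p\}$ and on $\mathbb Q^B$ for $s\in J\setminus\{q\}$; write $\varphi_s(c)$ for the value at the unit vector of $c$. Define an assignment $\sigma$ by $\sigma^{(s)}_c=\varphi_s(c)$ if $s\in I\setminus\{p\}$ and $c\in A$, or $s\in J\setminus\{q\}$ and $c\in B$, and $\sigma^{(s)}_c=0$ otherwise. In the sum defining $M_{R,p,q}(\sigma)(a,b)$ for $a\in A$, $b\in B$, a tuple $\bar d$ has weight $0$ unless $d_s\in A$ for all $s\in I$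 and $d_s\in B$ for all $s\in J$, and then its weight is $\prod_{s\ne p,q}\varphi_s(d_s)$. So $M_{R,p,q}(\sigma)[A\times B]$ is the contraction of $T$ by the $\varphi_s$. All minors of size $w+1$ of $M_{R,p,q}[A\times B]$ are zero polynomials, so they vanish at $\sigma$, and the contraction has rank at most $w$. Proposition~\ref{prop:tensor} bounds the rank of $N^A_{R,I}$, and Lemma~\ref{lem:01} with $m\le m_0$ bounds the number of row classes.
\end{proof}

\section{Substituting integers for the variables}\label{sec:good}

The algorithm will minimize a submodular function, and for this it must evaluate the function on arbitrary sets, where the ranks may be of order $n$. Expanding minors of that size as polynomials in $z$ is too expensive. Truncating the function does not help, since truncation can destroy submodularity: for two disjoint edges $ab$ and $cd$, the number of edges leaving a set, truncated at $1$, violates the inequality for $\{a,c\}$ and $\{a,b\}$. We use $\lambda_\tau$ instead. It is submodular for every $\tau$, but a careless $\tau$ hides large ranks.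

\begin{example}\label{ex:cyclic}
Let $D$ be the union of three disjoint copies $X_1,X_2,X_3$ of $\mathbb Z/r\mathbb Z$ and let $R_S$ consist of the $(x_1,x_2,x_3)\in X_1\times X_2\times X_3$ with $x_1+x_2+x_3=0$. If $\tau$ is constant $1$, then $M_{R,p,q}(\tau)$ is $1$ on $X_p\times X_q$ and $0$ elsewhere, because two entries determine the third. It has rank $1$, so $\lambda_\tau\le6$. But the $r$ rows of $N^{X_1}_{R,\{1\}}$ are nonzero with disjoint supports, so $\operatorname{ix}(X_1)\geq r$.
\end{example}

What we need from $\tau$ is only that it does not push a rank from above a fixed threshold $w$ to below it, and this concerns polynomially many minors of bounded size. Fix an integer $w\ge0$ and an ordering of $D$. The \emph{test minors} are the polynomials $\det M_{R,p,q}[X\times Y]\in\mathbb Z[z]$ for triples $(R,p,q)$ and disjoint $X,Y\subseteq D$ with $|X|=|Y|=w+1$. Their number is at most $\Gamma=\max(1,\ell n^{2(w+1)})$. The variables in a monomial of an entry of $M_{R,p,q}$ have distinct upper indices, so an entry has total degree at most $m_0-2$ and degree at most $1$ in each variable. A test minor therefore has total degree at most $d_w=(m_0-2)(w+1)$ and degree at most $w+1$ in each variable.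 An assignment $\tau$ is \emph{$w$-good} if no test minor that is a nonzero polynomial vanishes at $\tau$.

\begin{lemma}\label{lem:goodsuffices}
If $\tau$ is $w$-good and $\lambda_\tau(A)\le w$, then $\operatorname{ix}(A)\le2^{(w+1)^{2^{m_0-2}}-1}$.
\end{lemma}

\begin{proof}
Let $B=D\setminus A$. For each triple, $M_{R,p,q}(\tau)[A\times B]$ has rank at most $\lambda_\tau(A)\le w$, so the test minors with $X\subseteq A$ and $Y\subseteq B$ vanish at $\tau$. As $\tau$ is $w$-good, they are zero polynomials, so $M_{R,p,q}[A\times B]$ has rank at most $w$ over $\mathbb Q(z)$. Apply Proposition~\ref{prop:converse}.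
\end{proof}

\begin{lemma}\label{lem:findgood}
For fixed $\mathcal R$ and $w$, a $w$-good assignment with values in $\{0,\dots,(w+1)\Gamma\}$ can be computed deterministically in polynomial time.
\end{lemma}

\begin{proof}
An entry of $M_{R,p,q}$ is a sum of at most $n^{m_0-2}$ monomials with coefficient $1$, so a test minor expands into at most $L=(w+1)!\,n^{d_w}$ signed monomials. Expand all test minors, collect terms, and discard the zero polynomials. Now fix the values of the $m_0n$ variables one after another, keeping all current polynomials nonzero. When the variable $y$ is processed, write a current polynomial as a polynomial in the other remaining variables with coefficients in $\mathbb Z[y]$. Some coefficient is nonzero and has degree at most $w+1$, and a value of $y$ that makes the whole polynomial zero is a root of this coefficient. So each polynomial forbids at most $w+1$ values, at most $(w+1)\Gamma$ values are forbidden in total, and one of the $(w+1)\Gamma+1$ candidates is allowed. Find it by substituting the candidates in turn. At the end all polynomials are nonzero constants, which says that $\tau$ is $w$-good.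

Substitution does not increase the number of monomials. At any stage a coefficient is a sum of at most $L$ terms, each a signed product of at most $d_w$ substituted values, so its absolute value is at most $L\,((w+1)\Gamma+1)^{d_w}$ and it has $O_{\mathcal R,w}(\log(n+2))$ bits. The numbers of polynomials, monomials, variables and candidates are all polynomial in $n$.
\end{proof}

\begin{remark}\label{rem:ranks}
Suppose the values of $\tau$ are integers with at most $b$ bits. An entry of $M_{R,p,q}(\tau)$ has absolute value at most $\eta=(n2^b)^{m_0-2}$. In fraction-free Gaussian elimination all intermediate numbers are minors of the input matrix, and by Hadamard's inequality (a determinant is at most the product of the Euclidean lengths of its rows, in absolute value) a minor is at most $(\sqrt n\,\eta)^{n}$. So the rank of a submatrix is computed in time polynomial in $n$, $m_0$ and $b$, with an absolute exponent. A set of rows forming a basis of the row space is found by adding rows one at a time and keeping those that raise the rank. For $\tau$ as in Lemma~\ref{lem:findgood}, $b=O_{\mathcal R,w}(\log(n+2))$, so $\kappa_\tau$, $\lambda_\tau$ and row bases are computable in polynomial time.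
\end{remark}

\section{The algorithm}\label{sec:algorithm}

We build a decomposition from the top, keeping $\lambda_\tau\le w$ on all node sets. If the current set $A$ has $\lambda_\tau(A)\le w-\ell$, we can afford to split off one element. If $\lambda_\tau(A)$ is close to $w$, we need a split into two parts with smaller values. Submodularity suggests cutting $A$ along a set $Z$ with small $\lambda_\tau(Z)$:
\[
\lambda_\tau(A\cap Z)\le\lambda_\tau(A)+\lambda_\tau(Z)-\lambda_\tau(A\cup Z).
\]
This is a gain if $\lambda_\tau(A\cup Z)$ exceeds $\lambda_\tau(Z)$, and the same is needed for the complement of $Z$. So $Z$ should divide the part of $D\setminus A$ that accounts for $\lambda_\tau(A)$ in a balanced way. A decomposition of small width, if one exists, contains such a set. We do not know that decomposition, but a set $Q\subseteq D\setminus A$ of at most $w$ elements already accounts for $\lambda_\tau(A)$; we try all partitions of $Q$, and for each of them submodular minimization finds the best $Z$.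

\begin{lemma}\label{lem:split}
Let $\tau$ be any assignment, $\kappa=\kappa_\tau$, $\lambda=\lambda_\tau$, and $k\ge\ell$. Suppose that $D$ has a decomposition all of whose node sets $X_u$ satisfy $\lambda(X_u)\le k$. Let $A\subseteq D$ with $\lambda(A)>3k$, and let $Q\subseteq D\setminus A$ with $\kappa(Q,A)=\lambda(A)$. Then there is a partition $Q=Q_1\sqcup Q_2$ such that every $Z$ that minimizes $\lambda$ subject to $Q_1\subseteq Z\subseteq D\setminus Q_2$ satisfies $\lambda(A\cap Z)<\lambda(A)$ and $\lambda(A\setminus Z)<\lambda(A)$.
\end{lemma}

\begin{proof}
Put $B=D\setminus A$ and $\mu(X)=\kappa(Q\cap X,A)$ for $X\subseteq D$. By Lemma~\ref{lem:submod}(a), $\mu$ is subadditive and $\mu(\{v\})\le\ell$, and $\mu(D)=\lambda(A)>0$.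

\emph{A balanced node set.} Let $u$ be a node of maximal depth with $\mu(X_u)>\frac23\lambda(A)$; the root has this property. Since $\frac23\lambda(A)>2k\ge\ell$, the node $u$ is not a leaf; this is where $k\ge\ell$ is used. Its two children are deeper, so their sets have $\mu\le\frac23\lambda(A)$. By subadditivity their values add up to more than $\frac23\lambda(A)$, so one of them, with node set $X$, has $\mu(X)>\frac13\lambda(A)$. Also $\mu(D\setminus X)\ge\mu(D)-\mu(X)\ge\frac13\lambda(A)$, and $\lambda(X)\le k$.

\emph{Replacing $X$ by a minimizer.} Let $Q_1=Q\cap X$, $Q_2=Q\setminus X$, and let $Z$ be a minimizer for this partition. The set $X$ satisfies the constraints, so $\lambda(Z)\le\lambda(X)\le k$. The complement of $A\cup Z$ is $B\setminus Z$, which contains $Q_2$. By symmetry and monotonicity,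
\[
\lambda(A\cup Z)=\kappa(B\setminus Z,\,A\cup Z)\ge\kappa(Q_2,A)=\mu(D\setminus X)\ge\tfrac13\lambda(A).
\]
Let $Z^c=D\setminus Z$, so $\lambda(Z^c)=\lambda(Z)\le k$. The complement of $A\cup Z^c$ is $B\cap Z$, which contains $Q_1$, so
\[
\lambda(A\cup Z^c)=\kappa(B\cap Z,\,A\cup Z^c)\ge\kappa(Q_1,A)=\mu(X)\ge\tfrac13\lambda(A).
\]
Submodularity for the pairs $(A,Z)$ and $(A,Z^c)$ now shows that $\lambda(A\cap Z)$ and $\lambda(A\cap Z^c)=\lambda(A\setminus Z)$ are at most $\lambda(A)+k-\frac13\lambda(A)$. This is less than $\lambda(A)$ because $\lambda(A)>3k$.
\end{proof}

We use the following known theorem \cite{GLS,Sch,IFF}: a minimizer of an integer-valued submodular function on the subsets of an $N$-element set, given by a value oracle and with values of absolute value at most $H$, can be found with a number of oracle calls and arithmetic operations polynomial in $N$ and $\log(H+2)$.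

\begin{proof}[Proof of Theorem~\ref{thm:main}]
From $(\mathcal R,F)$ compute
\[
k'=\ell\,2^{m_0-2}k_F,\qquad w=3k'+\ell,\qquad K=\max\Bigl(2,\ 2^{(w+1)^{2^{m_0-2}}-1}\Bigr),\qquad F'=F'_{\mathcal R,K}.
\]
Note that $k'\ge\ell$, and that $F'$ does not depend on $S$.

\emph{The algorithm.} If $D=\emptyset$, output the constant of $F'$ that denotes $S$. Otherwise compute a $w$-good $\tau$ by Lemma~\ref{lem:findgood}, and write $\kappa=\kappa_\tau$, $\lambda=\lambda_\tau$. Start with the set $D$. As long as some current set $A$ has $|A|\ge2$, put $B=D\setminus A$ and proceed as follows.
\begin{itemize}
\item[(a)] If $\lambda(A)\le 3k'$, split $A$ into $\{v\}$ and $A\setminus\{v\}$ for an arbitrary $v\in A$.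
\item[(b)] If $\lambda(A)>3k'$, choose for each triple $(R,p,q)$ a set of rows of $M_{R,p,q}(\tau)[B\times A]$ forming a basis of its row space, and let $Q\subseteq B$ be the union of these $\ell$ sets. For each ordered partition $Q=Q_1\sqcup Q_2$ compute a set $Z$ minimizing $\lambda$ subject to $Q_1\subseteq Z\subseteq D\setminus Q_2$. If some such $Z$ has $\lambda(A\cap Z)<\lambda(A)$ and $\lambda(A\setminus Z)<\lambda(A)$, split $A$ into $A\cap Z$ and $A\setminus Z$. If none has, stop and answer that $S\notin\operatorname{val}(T(F))$.
\end{itemize}
When only singletons remain, output the term of Lemma~\ref{lem:dec-to-term} for the decomposition obtained.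

\emph{Every set created has $\lambda\le w$, and every split is proper.} We have $\lambda(D)=0$. In (a), $\lambda(\{v\})\le\ell\le w$, and by symmetry and subadditivity on disjoint sets
\[
\lambda(A\setminus\{v\})=\lambda(B\cup\{v\})\le\lambda(B)+\lambda(\{v\})=\lambda(A)+\lambda(\{v\})\le3k'+\ell=w .
\]
In (b), both parts have values below $\lambda(A)\le w$. Both are nonempty, for if one were empty the other would be $A$, against the strict inequality. So the algorithm makes at most $n-1$ splits. If $\ell=0$, then $\lambda$ is identically $0$ and only (a) occurs.

\emph{The set $Q$.} For each triple, the rows in $Q$ include a basis of the row space of $M_{R,p,q}(\tau)[B\times A]$, so $\kappa(Q,A)=\kappa(B,A)=\lambda(A)$. The size of $Q$ is at most the sum of the ranks, so $|Q|\le\lambda(A)\le w$, and $Q$ has at most $2^w$ ordered partitions.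

\emph{Output terms are correct.} All node sets of the decomposition have $\lambda_\tau\le w$ and $\tau$ is $w$-good, so their index is at most $K$ by Lemma~\ref{lem:goodsuffices}. Lemma~\ref{lem:dec-to-term} gives a term of $T(F')$ that evaluates to $S$. This is the only place where goodness of $\tau$ is used.

\emph{Negative answers are correct.} Let $S\in\operatorname{val}(T(F))$ be nonempty. By Lemma~\ref{lem:term-to-dec} there is a decomposition whose node sets have index at most $k_F$, and by Lemma~\ref{lem:upper} they have $\lambda\le k'$. Whenever (b) is applied, Lemma~\ref{lem:split} with $k=k'$ provides a partition of $Q$ for which the computed $Z$ passes the test. So the negative answer is never given.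

\emph{Running time.} There are at most $n-1$ splits, each with at most $2^w$ constrained minimizations. For a partition $Q=Q_1\sqcup Q_2$ we minimize $Z'\mapsto\lambda(Q_1\cup Z')$ over the subsets $Z'$ of $D\setminus Q$. This function is submodular, since $Z'\mapsto Q_1\cup Z'$ commutes with unions and intersections, and its values lie in $\{0,\dots,\ell n\}$. By the quoted theorem, and since $\lambda$ and row bases are computable in polynomial time (Remark~\ref{rem:ranks}), each minimization takes polynomial time. So do the computation of $\tau$ (Lemma~\ref{lem:findgood}) and of the term (Lemma~\ref{lem:dec-to-term}).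
\end{proof}

\section{Classification, normal form and a randomized algorithm}\label{sec:supp}

For nonempty $S$ let $\operatorname{bw}(S)$ be the minimum over all decompositions of $D$ of $\max_u\lambda^*(A_u)$. This is a branch-width of the symmetric submodular function $\lambda^*$: for $n\ge2$, deleting the root of a decomposition and joining its two children gives a tree with leaf set $D$ and inner nodes of degree three, whose edges induce the bipartitions $\{A_u,D\setminus A_u\}$, and $\operatorname{bw}(S)$ is the least possible maximum of $\lambda^*$ over the edges of such a tree.

\begin{theorem}\label{thm:class}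
Let $F$ denote a finite subsignature of $F^{\mathrm{QF}}$.
\begin{itemize}
\item[(1)] Let $S$ be a nonempty $\mathcal R$-structure. If $S\in\operatorname{val}(T(F))$, then $\operatorname{ix}(S)\le k_F$. If $K\ge2$ and $\operatorname{ix}(S)\le K$, then $S\in\operatorname{val}(T(F'_{\mathcal R,K}))$.
\item[(2)] For every nonempty $\mathcal R$-structure $S$,
\[
\operatorname{bw}(S)\le\ell\,2^{m_0-2}\operatorname{ix}(S)\qquad\text{and}\qquad\operatorname{ix}(S)\le2^{(\operatorname{bw}(S)+1)^{2^{m_0-2}}-1}.
\]
\item[(3)] For a class $\mathcal S$ of $\mathcal R$-structures the following are equivalent: $\mathcal S\subseteq\operatorname{val}(T(F))$ for some finite $F$; $\operatorname{ix}$ is bounded on the nonempty members of $\mathcal S$; $\operatorname{bw}$ is bounded on the nonempty members of $\mathcal S$.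
\item[(4)] Every $S\in\operatorname{val}(T(F))$ of sort $\mathcal R$ is the value of a term of size $O(|D_S|+1)$ over a finite signature that depends only on $(\mathcal R,F)$, has a single symbol $\oplus$, and has no operation deleting elements.
\item[(5)] For $m\ge3$, $\mathcal R=\{R\}$ with $\rho(R)=m$, and every $r\ge1$, there is an $\mathcal R$-structure with a set $A$ such that $\lambda^*(A)=(m-1)r$ and $\operatorname{rank}N^A_{R,\{1\}}=r^{m-1}$. So $\operatorname{rank}N^A_{R,I}$ is not bounded by a linear function of $\lambda^*(A)$, and for $m=3$ the exponent $2$ in the bound $(w+1)^2-1$ of Proposition~\ref{prop:converse} is optimal.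
\end{itemize}
\end{theorem}

\begin{proof}
(1) is Lemmas~\ref{lem:term-to-dec} and~\ref{lem:dec-to-term}. For the first inequality of (2), apply Lemma~\ref{lem:upper} to the node sets of a decomposition attaining $\operatorname{ix}(S)$. For the second, apply Proposition~\ref{prop:converse} with $w=\operatorname{bw}(S)$ to the node sets of a decomposition attaining $\operatorname{bw}(S)$. In (3), the last two conditions are equivalent by (2), the first implies the second by (1), and if $\operatorname{ix}\le K$ on the nonempty members with $K\ge2$, then $\mathcal S\subseteq\operatorname{val}(T(F'_{\mathcal R,K}))$ by (1) and because the empty structures are constants of $F'_{\mathcal R,K}$. For (4) take $F'_{\mathcal R,K}$ with $K=\max(2,k_F)$; by Lemmas~\ref{lem:term-to-dec} and~\ref{lem:dec-to-term} a nonempty $S$ has a term of size $5|D_S|-3$, and an empty one has a term of size $1$. For (5) take $G_{m,r}$ and the values computed in Examples~\ref{ex:grid} and~\ref{ex:grid2}. The ratio $r^{m-1}/((m-1)r)$ is unbounded in $r$, and for $m=3$ the rank equals $\frac14\lambda^*(A)^2$.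
\end{proof}

\begin{remark}\label{rem:count}
Let $\mathcal R$ consist of one binary symbol and let $F$ be finite. By Lemmas~\ref{lem:term-to-dec} and~\ref{lem:dec-to-term}, an $n$-element $\mathcal R$-structure in $\operatorname{val}(T(F))$ is the value of a term of size $5n-3$ over a fixed finite $F'$. A term is determined by its word in prefix notation, so there are at most $|F'|^{5n-3}$ such structures up to isomorphism, while there are at least $2^{n^2}/n!$ isomorphism types of $n$-element $\mathcal R$-structures. So $\operatorname{val}(T(F))$ misses some $\mathcal R$-structure.
\end{remark}

In the running time of Theorem~\ref{thm:main}, the threshold $w$ enters the exponent of $n$ only through Lemma~\ref{lem:findgood}, which lists all test minors. A random assignment avoids the list. Moreover, a bad choice can be detected: negative answers do not depend on goodness, and the index of a computed decomposition can be checked directly.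

\begin{theorem}\label{thm:lasvegas}
There is a randomized algorithm that solves the problem of Theorem~\ref{thm:main} with the same $F'$, never errs, and runs in expected time $f(\mathcal R,F)\cdot(n+2)^{O(m_0)}$, where $n=|D_S|$, the function $f$ is computable and the $O$-constant is absolute.
\end{theorem}

\begin{proof}
Let $k',w,K,F'$ be as in the proof of Theorem~\ref{thm:main}, and let $D\ne\emptyset$. If $d_w=0$, then $m_0=2$, no variable occurs in the contracted matrices, and every assignment is $w$-good. Otherwise choose all values of $\tau$ independently and uniformly from $\Omega=\{1,\dots,2^b\}$, where $2^b$ is the least power of two with $2^b\ge2d_w\Gamma$. The Schwartz--Zippel lemma says that a nonzero polynomial of total degree at most $d$ vanishes at such a random point with probability at most $d/|\Omega|$. Each nonzero test minor thus vanishes with probability at most $1/(2\Gamma)$, and by the union bound over at most $\Gamma$ minors, $\tau$ is $w$-good with probability at least $\frac12$.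

One round of the algorithm chooses $\tau$ and runs steps (a) and (b) with it. The invariant $\lambda_\tau\le w$, the bound $|Q|\le w$ and the correctness of a negative answer rest on Lemmas~\ref{lem:term-to-dec}, \ref{lem:submod}, \ref{lem:upper} and~\ref{lem:split}, which hold for every $\tau$. So a negative answer is returned as it is. If a decomposition is produced, count the row classes of its cut matrices. If all node sets have index at most $K$, output the term of Lemma~\ref{lem:dec-to-term}, which is correct. Otherwise start a new round. By Lemma~\ref{lem:goodsuffices} a new round is started only if $\tau$ was not $w$-good, so the expected number of rounds is at most $2$.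

It remains to bound the time of a round. We have $b\le f_1(\mathcal R,F)\log(n+2)$ for a computable $f_1$, because $\log\Gamma\le\log(\ell+1)+2(w+1)\log n$. The $\ell$ matrices $M_{R,p,q}(\tau)$ are computed from at most $n^{m_0}$ tuples per relation. By Remark~\ref{rem:ranks}, an evaluation of $\lambda_\tau$ takes $\ell$ rank computations, each polynomial in $n$, $m_0$ and $b$ with an absolute exponent. There are at most $2^w(n-1)$ submodular minimizations, each with a number of evaluations and arithmetic operations polynomial in $n$ and $\log(\ell n+2)$, again with an absolute exponent. Counting row classes and writing the term take time $f_0(\mathcal R,K)(n+2)^{O(m_0)}$ as in Lemma~\ref{lem:dec-to-term}. All dependence on $w$, $K$ and $\ell$ is in factors computable from $(\mathcal R,F)$.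
\end{proof}

\begin{thebibliography}{9}

\bibitem{book}
\emph{Graph Structure and Monadic Second-Order Logic, a Language Theoretic Approach},
\texttt{https://people.irisa.fr/\allowbreak Nicolas.Markey/\allowbreak PDF/\allowbreak Papers/\allowbreak mso-CE11.pdf}

\bibitem{GLS}
Gr\"otschel, Lov\'asz, Schrijver, Combinatorica 1 (1981) 169--197.

\bibitem{IFF}
Iwata, Fleischer, Fujishige, J. ACM 48 (2001) 761--777.

\bibitem{Sch}
Schrijver, J. Combin. Theory Ser. B 80 (2000) 346--355.

\end{thebibliography}
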